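
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finitely dominated spaces and locally contractible compacta}


\begin{abstract}
A space dominated by a finite CW-complex is homotopy equivalent to a compact metric space (Ferry). We show that the compact metric space can always be chosen locally contractible, hence locally $j$-connected for every $j\ge 0$; in particular it can be chosen locally simply connected. For every fixed $k$ it can also be chosen finite-dimensional and locally $j$-connected for all $j\le k$. When Wall's finiteness obstruction is nonzero, no compact ANR, and hence no finite-dimensional locally contractible compactum, has the required homotopy type. The method reduces the question to a problem that no longer involves the given space: to build a point, up to homotopy, from spaces $S^1\times A$ by double mapping cylinders. This is done by a swindle with self-similar compacta.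
\end{abstract}

\section{Introduction}

\subsection{The question}

A space $X$ is \emph{dominated} by a space $K$ if there are maps $d:X\to K$ and $u:K\to X$ with $u\circ d\simeq \mathrm{id}_X$; in other words, $X$ is a retract of $K$ up to homotopy. If $K$ is a finite CW-complex, $X$ inherits much of the finiteness of $K$: its homology, for instance, is a direct summand of that of $K$. It need not inherit all of it. A space dominated by a finite CW-complex has a \emph{Wall obstruction}, which depends only on its homotopy type and vanishes if the space is homotopy equivalent to a finite CW-complex; and there are finitely dominated complexes whose Wall obstruction is nonzero \cite{Wall}. These are the only facts about the obstruction that we use.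

If $X$ is not equivalent to a finite complex, one can ask for the next best thing, a compact metric space. By a theorem of Ferry this is always possible: \emph{every space dominated by a finite CW-complex is homotopy equivalent to a compact metric space $Y$.} Compact metric spaces can be wild, and so one asks how well behaved $Y$ can be.

\begin{definition}
Let $j\ge0$. A space $Y$ is \emph{locally $j$-connected}, or $LC^j$, if for every $y\in Y$, every neighborhood $O$ of $y$ contains a neighborhood $V$ of $y$ such that every map $S^j\to V$ is null-homotopic in $O$. We write $LC^{\le k}$ for ``$LC^j$ for all $j\le k$''; by intersecting finitely many neighborhoods, one $V$ then serves for all $j\le k$. \emph{Locally simply connected} means $LC^{\le1}$. The space $Y$ is \emph{locally contractible} if every neighborhood $O$ of every point $y$ contains a neighborhood $V$ of $y$ whose inclusion $V\hookrightarrow O$ is null-homotopic.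
\end{definition}

A locally contractible space is $LC^j$ for every $j$. The following is posed as an open question in \cite{Handbook}: \emph{is every space dominated by a finite CW-complex homotopy equivalent to a locally simply connected compact metric space?}

If $X$ is homotopy equivalent to a finite complex, we can take that complex as $Y$. So the question is about the remaining finitely dominated spaces, in particular those with nonzero Wall obstruction. There is a reason to fear a negative answer. Recall that a metrizable space is an \emph{ANR} (absolute neighborhood retract) if it is a neighborhood retract of every metrizable space that contains it as a closed subset. A compact ANR has the homotopy type of a finite complex \cite{West}, and a metrizable space of dimension at most $k$ that is $LC^{\le k}$ is an ANR \cite[Ch.~V]{Hu}. So enough local connectivity, \emph{relative to the dimension}, makes the Wall obstruction vanish, and one may guess that local conditions detect the obstruction in general. They do not.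

\subsection{Results}

Let $\mathcal C$ be the class of all spaces homotopy equivalent to a compact metrizable locally contractible space. It contains the finite CW-complexes.

\begin{theorem}\label{thm:A}
Every space dominated by a finite CW-complex is homotopy equivalent to a compact metric space that is locally contractible, in particular locally simply connected. More generally, every space dominated by a member of $\mathcal C$ belongs to $\mathcal C$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ have the homotopy type of a CW-complex. The following are equivalent:
\begin{enumerate}
\item[(i)] $X$ is dominated by a finite CW-complex;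
\item[(ii)] $X$ is homotopy equivalent to a compact metric space;
\item[(iii)] $X$ is homotopy equivalent to a locally contractible compact metric space.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ be dominated by a finite CW-complex.
\begin{enumerate}
\item[(1)] For every $k\ge0$, $X$ is homotopy equivalent to a finite-dimensional compact metric space that is $LC^{\le k}$.
\item[(2)] If the Wall obstruction of $X$ is nonzero, then no compact ANR is homotopy equivalent to $X$. Every compact metric space $Y\simeq X$ that is $LC^{\le k}$ then has $\dim Y\ge k+1$, and every locally contractible compact metric space $Y\simeq X$ is infinite-dimensional.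
\end{enumerate}
\end{theorem}

The question is answered by Theorem~\ref{thm:A}, and already by Theorem~\ref{thm:C}(1) with $k=1$. Part (2) of Theorem~\ref{thm:C} says that the choice offered by the two theorems, finitely many local conditions in finite dimension or all of them in infinite dimension, cannot be avoided when the Wall obstruction is nonzero.

\subsection{The idea}\label{ss:idea}

Fix a class of ``nice'' compacta, for instance the locally contractible ones, and let $X$ be dominated by a nice compactum $K$. Mather's trick shows that $X\times S^1$ is homotopy equivalent to a nice compactum built from $K$. A circle factor therefore cures $X$, and the problem is to get rid of the circle again.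

Call a compact Hausdorff space $E$ \emph{good} if $X\times E$ is homotopy equivalent to a nice compactum. Then $S^1\times A$ is good for every nice compactum $A$. If three spaces are good, so is any double mapping cylinder formed from them, because $X\times(-)$ commutes with double mapping cylinders, and these are homotopy invariant and preserve niceness. Finally, a point is good exactly when $X$ itself is homotopy equivalent to a nice compactum. So it suffices to build a point, up to homotopy, from spaces $S^1\times A$ by iterated double mapping cylinders; the space $X$ has disappeared from the problem.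

One simple double mapping cylinder is contractible: that of the two collapses $P\leftarrow P\vee Q\to Q$ is a union of two cones along an arc. Thus it suffices to find $P$ and $Q$ such that
\[
P,\qquad Q,\qquad P\vee Q\qquad\text{are all good.}
\]
Building blocks $S^1\times A$ with finite complexes $A$ are not enough. Indeed $\chi(S^1\times A)=0$, and a double mapping cylinder of $B\leftarrow A\to C$ has Euler characteristic $\chi(B)+\chi(C)-\chi(A)$, so from such blocks we never leave Euler characteristic $0$, while a point has Euler characteristic $1$. A formal count shows where to look instead. Let a space contribute its Poincar\'e series, and let a double mapping cylinder of $B\leftarrow A\to C$ contribute the sum of the terms for $B$ and $C$ minus the term for $A$. Then $S^1\times A$ contributes $(1+t)(1+a(t))$, where $a$ is the reduced Poincar\'e series of $A$, and we want to write $1$ as an integral combination of such series. For polynomials this fails at $t=-1$. There are two ways out.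
\begin{itemize}
\item \emph{Infinite coefficients.} If $a$ has an infinite coefficient at $t^m$, then $a$ absorbs the monomial $t^m$: $t^m+a=a$. The corresponding compacta are sequences of points, or of $m$-spheres, that converge to a point. This gives Ferry's theorem and Theorem~\ref{thm:C}(1) (Section~\ref{sec:onedegree}).
\item \emph{A pole at $t=-1$.} For $a=t+t^3+t^5+\cdots=t/(1-t^2)$ we have
\begin{equation}\label{eq:count}
(1+t)(1+ta)+(1+t)-(1+t)(1+a)=(1+t)\bigl(1-(1-t)a\bigr)=1 .
\end{equation}
If $a$ is the reduced series of $U$, the three terms on the left belong to $S^1\times\Sigma U$, $S^1$ and $S^1\times U$. The corresponding compactum $U$ satisfies $U\simeq S^1\vee\Sigma^2U$. It can be made locally contractible, which gives Theorem~\ref{thm:A} (Section~\ref{sec:U}).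
\end{itemize}
The count is only a guide. The proofs below work with homotopy types.

\section{Double mapping cylinders}

Spaces are arbitrary topological spaces, maps are continuous, $I=[0,1]$, and $\simeq$ denotes homotopy equivalence. If $E\to E'$ is a quotient map, so is $E\times I\to E'\times I$, because $I$ is locally compact Hausdorff; hence homotopies on quotient spaces may be defined upstairs. For $B\xleftarrow{f}A\xrightarrow{g}C$ let
\[
D(f,g)=D(B\xleftarrow{f}A\xrightarrow{g}C)=B\sqcup(A\times I)\sqcup C\,\big/\,(a,0)\sim f(a),\ (a,1)\sim g(a)
\]
be the double mapping cylinder.

\subsection{Cofibrations and homotopy invariance}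

A \emph{closed cofibration} is a closed embedding with the homotopy extension property; inclusions of subcomplexes of CW-complexes are examples. A pointed space is \emph{well-pointed} if the inclusion of its base point is a closed cofibration. We use the following standard facts.
\begin{enumerate}
\item[(C1)] Closed cofibrations are stable under composition, disjoint union, product with a fixed space, and cobase change: if $A\to C$ is a closed cofibration and $A\to B$ any map, then $B\to B\cup_AC$ is a closed cofibration.
\item[(C2)] (Str\o m) If $A\to C$ and $A'\to C'$ are closed cofibrations, so is $A\times C'\cup C\times A'\to C\times C'$.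
\item[(C3)] If $A\subset C$ is a closed cofibration and $A$ is contractible, then $C\to C/A$ is a homotopy equivalence.
\item[(C4)] A pointed map between well-pointed spaces that is a homotopy equivalence is a pointed homotopy equivalence.
\item[(C5)] (Gluing lemma; \cite[Ch.~7]{Brown}, \cite[Ch.~5]{tomDieck}.) Given a commutative ladder from $B\leftarrow A\to C$ to $B'\leftarrow A'\to C'$ whose three vertical maps are homotopy equivalences, with $A\to C$ and $A'\to C'$ closed cofibrations, the induced map of pushouts $B\cup_AC\to B'\cup_{A'}C'$ is a homotopy equivalence.
\end{enumerate}
A wedge $P\vee Q$ of well-pointed spaces is well-pointed: the inclusion of its base point is the cobase change of $\mathrm{pt}\sqcup\mathrm{pt}\to P\sqcup Q$ along $\mathrm{pt}\sqcup\mathrm{pt}\to\mathrm{pt}$.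

Pushouts are not homotopy invariant, but double mapping cylinders are, even for ladders that commute only up to homotopy. This is what permits us to replace spaces by equivalent ones at will.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(a)] Let $a:A\to A'$, $b:B\to B'$, $c:C\to C'$ be homotopy equivalences with $bf\simeq f'a$ and $cg\simeq g'a$. Then $D(f,g)\simeq D(f',g')$.
\item[(b)] If $g:A\to C$ is a closed cofibration, then $D(f,g)\simeq B\cup_fC$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space $D(f,g)$ is the pushout of $B\sqcup C\leftarrow A\sqcup A\to A\times I$, whose right-hand map is the inclusion of the two ends, a closed cofibration. So if $bf=f'a$ and $cg=g'a$ strictly, (C5) applies. Next let $F:A\times I\to B$ be a homotopy from $f_0$ to $f_1$, let $\mathrm{pr}:A\times I\to A$ be the projection, and let $i_0,i_1:A\to A\times I$ be the inclusions of the ends. The strict ladders given by $i_0$, $i_1$ and identities yield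
\[
D(f_0,g)\simeq D(F,g\,\mathrm{pr})\simeq D(f_1,g).
\]
Homotopies of $g$ are treated in the same way with the roles of $B$ and $C$ exchanged. Altogether $D(f,g)\simeq D(bf,cg)\simeq D(f'a,g'a)\simeq D(f',g')$, where the outer equivalences come from the strict ladders $(\mathrm{id}_A,b,c)$ and $(a,\mathrm{id},\mathrm{id})$.

(b) Let $M_g$ be the mapping cylinder of $g$. Then $D(f,g)$ is the pushout of $B\xleftarrow{f}A\to M_g$, where $A\to M_g$, $a\mapsto(a,0)$, is a closed cofibration. The projection $M_g\to C$ is a homotopy equivalence compatible with the maps from $A$, so (C5) applies.
\end{proof}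

\subsection{Compact spaces}

We use three standard facts. A quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff. A Hausdorff continuous image of a compact metrizable space is compact metrizable. If $p:E\to E'$ is a surjective map from a compact to a Hausdorff space, then $p$ is proper, so $\mathrm{id}_X\times p$ is closed, hence a quotient map, for \emph{every} space $X$.

\begin{lemma}\label{lem:compact}
Let $A,B,C$ be compact Hausdorff. Then $D=D(B\leftarrow A\to C)$ is compact Hausdorff, and metrizable if $A,B,C$ are. For every space $X$,
\[
X\times D(B\leftarrow A\to C)\cong D(X\times B\leftarrow X\times A\to X\times C).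
\]
\end{lemma}

\begin{proof}
The equivalence relation on $W=B\sqcup(A\times I)\sqcup C$ that defines $D$ is the union of the diagonal, the set $\{((a,0),f(a))\}$, its transpose, the set $\{((a,0),(a',0)):f(a)=f(a')\}$, and the analogous three sets for $g$. These are compact, so the relation is closed. This proves the first statement. By the third fact above, $X\times W\to X\times D$ is a quotient map. So is $X\times W\to D(X\times B\leftarrow X\times A\to X\times C)$, and the two make the same identifications.
\end{proof}

The compactness of $A,B,C$ is what allows $X$ to be arbitrary in the product formula.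

For compact Hausdorff pointed spaces $A$ write
\[
\Sigma A=S^1\wedge A,\qquad S^1\ltimes A=S^1_+\wedge A=(S^1\times A)/(S^1\times *).
\]
These are compact Hausdorff. On compact Hausdorff pointed spaces $\wedge$ is associative, distributes over $\vee$ and preserves pointed homotopies, by the facts above. If $A$ is well-pointed, so are $S^j\wedge A$ (by (C2) and cobase change) and $S^1\ltimes A$ (by (C1)).

\begin{lemma}\label{lem:pointed}
\begin{enumerate}
\item[(a)] For every compact Hausdorff pointed space $B$, $S^1\ltimes\Sigma B\simeq\Sigma B\vee\Sigma^2B$ as pointed spaces.
\item[(b)] Let $B$ be compact Hausdorff and well-pointed, and let $SB=D(\mathrm{pt}\leftarrow B\to\mathrm{pt})$ be the unreduced suspension, pointed at a pole. Then $SB$ is well-pointed and $SB\simeq\Sigma B$ as pointed spaces.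
\item[(c)] Let $P,Q$ be compact Hausdorff and well-pointed, and let $p:P\vee Q\to P$ and $q:P\vee Q\to Q$ be the collapses. Then $D(p,q)$ is contractible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space $S^1_+\wedge S^1=(S^1\times S^1)/(S^1\times *)$ is a CW-complex with one cell in each of the dimensions $0,1,2$. Its $2$-cell is attached by the word $bab^{-1}a^{-1}$ of the torus with the letter $b$ of the collapsed circle $S^1\times *$ killed, i.e.\ by a null-homotopic map. So $S^1_+\wedge S^1\simeq S^1\vee S^2$ as pointed spaces. Smash with $B$.

(b) The inclusion of the two poles is a cobase change of $B\times\{0,1\}\to B\times I$, so $SB$ is well-pointed. The arc $*\times I\to SB$ is a cobase change of $B\times\{0,1\}\cup *\times I\to B\times I$, which is a closed cofibration by (C2). Collapsing this contractible arc gives $\Sigma B$. The collapse is a homotopy equivalence by (C3), and a pointed one by (C4).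

(c) In $D(p,q)$ the points $(x,1)$ with $x\in P$ are all identified with the base point of $Q$, and the points $(y,0)$ with $y\in Q$ with the base point of $P$. So $D(p,q)$ is the union of the closed cones $P\times I/P\times1$ and $Q\times I/Q\times0$, which meet in the arc $*\times I$, and hence it is their pushout along the arc. The arc is a closed cofibration in the first cone, being a cobase change of $P\times1\cup *\times I\to P\times I$ (a closed cofibration by (C2)) along the collapse of $P\times 1\cup *\times I$ to $*\times I$; likewise in the second cone, with $Q\times0$ in place of $P\times1$. The arc and both cones are contractible, so (C5) compares the pushout with that of $\mathrm{pt}\leftarrow\mathrm{pt}\to\mathrm{pt}$.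
\end{proof}

\subsection{Admissible classes}

\begin{definition}
A class $\mathcal K$ of compact metrizable spaces is \emph{admissible} if it contains all finite CW-complexes and is closed under finite products, finite disjoint unions and double mapping cylinders $D(f,g)$ of arbitrary maps between its members.
\end{definition}

\begin{proposition}\label{prop:admissible}
The following classes are admissible:
\begin{enumerate}
\item[(a)] all compact metrizable spaces;
\item[(b)] $\mathcal L_\infty$, the locally contractible compact metrizable spaces;
\item[(c)] $\mathcal L_k$, the finite-dimensional $LC^{\le k}$ compact metrizable spaces, for each $k\ge0$.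
\end{enumerate}
\end{proposition}

\begin{proof}
Finite CW-complexes are compact, metrizable, finite-dimensional and locally contractible. Local contractibility, $LC^{\le k}$ and finite dimension of compacta pass to finite products and finite disjoint unions. It remains to treat $D=D(B\xleftarrow fA\xrightarrow gC)$. It is compact metrizable by Lemma~\ref{lem:compact}.

\emph{Dimension.} $D$ is the union of the closed sets $B$, $C$ and $A\times[1/l,1-1/l]$, $l\ge2$. If $A,B,C$ are finite-dimensional, the countable sum theorem shows that $\dim D\le\max(\dim B,\dim C,\dim A+1)$.

\emph{Local properties.} Let $A,B,C$ be locally contractible (resp.\ $LC^{\le k}$). The set $A\times(0,1)$ is open in $D$ and has the property. Let $b\in B$. For $G\subset B$ open and $0<\varepsilon\le1/2$ put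
\[
G_\varepsilon=G\cup\{(a,t):a\in f^{-1}(G),\ t<\varepsilon\}\subset D .
\]
This set is open, since its preimage in $W=B\sqcup(A\times I)\sqcup C$ is open and saturated. The sets $G_\varepsilon$ with $b\in G$ form a neighborhood base at $b$: given an open $N\ni b$ in $D$, choose a compact neighborhood $G''\subset N\cap B$ of $b$ in $B$. By the tube lemma for the compact set $f^{-1}(G'')\times\{0\}$ there is $\varepsilon\le1/2$ such that $f^{-1}(G'')\times[0,\varepsilon)$ maps into $N$. Let $G$ be the interior of $G''$ in $B$; then $G_\varepsilon\subset N$.

The set $G_\varepsilon$ strongly deformation retracts in itself to $G$ by $(a,t)\mapsto(a,(1-s)t)$. This is continuous because $W\to D$ restricts to a quotient map over the open set $G_\varepsilon$.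

Now let $O$ be a neighborhood of $b$ in $D$, and let $G_\varepsilon\subset O$ with $b\in G$. Choose an open $V$ with $b\in V\subset G$ such that $V\hookrightarrow G$ is null-homotopic (resp.\ such that every map $S^j\to V$ with $j\le k$ is null-homotopic in $G$). The neighborhood $V_\varepsilon$ of $b$ deforms to $V$ within $V_\varepsilon\subset G_\varepsilon$. Hence the inclusion $V_\varepsilon\hookrightarrow O$ is null-homotopic (resp.\ every map $S^j\to V_\varepsilon$ with $j\le k$ is null-homotopic in $O$). Points of $C$ are treated in the same way, with $t$ replaced by $1-t$ and $f$ by $g$.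
\end{proof}

\section{Good spaces}\label{sec:good}

In this section let $\mathcal K$ be an admissible class, and let $X$ be a space dominated by some $K\in\mathcal K$.

\subsection{Mather's trick}

\begin{lemma}\label{lem:mather}
$X\times S^1$ is homotopy equivalent to a member of $\mathcal K$.
\end{lemma}

\begin{proof}
For a self-map $f:A\to A$ let $T(f)=A\times I/(a,1)\sim(f(a),0)$ be the mapping torus. It is the pushout of $A\xleftarrow{(\mathrm{id},f)}A\sqcup A\to A\times I$, where the right-hand map is the inclusion of the ends. So Lemma~\ref{lem:D}(b) gives
\begin{equation}\label{eq:torus}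
T(f)\simeq D\bigl(A\xleftarrow{(\mathrm{id},f)}A\sqcup A\to A\times I\bigr),
\end{equation}
and by Lemma~\ref{lem:D}(a) homotopic self-maps have homotopy equivalent mapping tori.

Let $d:X\to K$ and $u:K\to X$ with $ud\simeq\mathrm{id}_X$. The main point is that
\[
T(ud)\simeq T(du):
\]
cyclically permuting the factors of a composite does not change the homotopy type of its mapping torus. Define $\Phi:T(ud)\to T(du)$ by $[x,t]\mapsto[d(x),t]$ and $\Psi:T(du)\to T(ud)$ by $[y,t]\mapsto[u(y),t]$. These are well defined, since $[d(x),1]=[dud(x),0]$ in $T(du)$ and $[u(y),1]=[udu(y),0]$ in $T(ud)$. With $f=ud$ we have $\Psi\Phi[x,t]=[f(x),t]$, which is one full turn of the suspension flow: for $0\le\tau\le1$ put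
\[
\sigma_\tau[x,t]=\begin{cases}[x,t+\tau]&\text{if }t+\tau\le1,\\ [f(x),t+\tau-1]&\text{if }t+\tau\ge1.\end{cases}
\]
The two formulas agree for $t+\tau=1$, and $(x,1)$ and $(f(x),0)$ are both sent to $[f(x),\tau]$. So $\sigma$ is a homotopy from $\mathrm{id}$ to $\Psi\Phi$. The same formula with $du$ in place of $ud$ gives $\Phi\Psi\simeq\mathrm{id}$.

Since $X\times I\to X\times S^1$ is a quotient map, $X\times S^1=T(\mathrm{id}_X)$. Therefore
\[
X\times S^1\simeq T(ud)\simeq T(du)\simeq D\bigl(K\xleftarrow{(\mathrm{id},du)}K\sqcup K\to K\times I\bigr)
\]
by \eqref{eq:torus}, and the last space belongs to $\mathcal K$.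
\end{proof}

\subsection{Removing \texorpdfstring{$X$}{X} from the problem}

\begin{definition}
A compact Hausdorff space $E$ is \emph{good} (for $X$ and $\mathcal K$) if $X\times E$ is homotopy equivalent to a member of $\mathcal K$.
\end{definition}

A point is good if and only if $X$ is homotopy equivalent to a member of $\mathcal K$. This is what we have to prove, for suitable $\mathcal K$.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] A compact Hausdorff space homotopy equivalent to a good space is good.
\item[(b)] If $A,B,C$ are good, then $D(B\xleftarrow fA\xrightarrow gC)$ is good for all maps $f,g$.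
\item[(c)] $S^1$ is good, and so is $S^1\times A$ for every $A\in\mathcal K$.
\item[(d)] All odd-dimensional spheres are good.
\item[(e)] If $P,Q$ are compact Hausdorff and well-pointed, and $P$, $Q$ and $P\vee Q$ are good, then a point is good.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is clear from the definition.

(b) Choose homotopy equivalences $a:X\times A\to A'$, $b:X\times B\to B'$ and $c:X\times C\to C'$ with $A',B',C'\in\mathcal K$, and a homotopy inverse $\bar a$ of $a$. Put $f'=b(\mathrm{id}\times f)\bar a$ and $g'=c(\mathrm{id}\times g)\bar a$. Then $b(\mathrm{id}\times f)\simeq f'a$ and $c(\mathrm{id}\times g)\simeq g'a$, so Lemmas~\ref{lem:compact} and~\ref{lem:D}(a) give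
\[
X\times D(f,g)\cong D(X\times B\leftarrow X\times A\to X\times C)\simeq D(B'\xleftarrow{f'}A'\xrightarrow{g'}C')\in\mathcal K .
\]

(c) By Lemma~\ref{lem:mather}, $X\times S^1\simeq M$ with $M\in\mathcal K$, and then $X\times S^1\times A\simeq M\times A\in\mathcal K$.

(d) $S^1$ is good. For odd $n\ge3$ the sphere $S^n$ is the join of $S^1$ and $S^{n-2}$, that is, $S^n\cong D(S^1\leftarrow S^1\times S^{n-2}\to S^{n-2})$ with the projections as maps. The three spaces are good by (c) and by induction, so (b) applies.

(e) $D(P\leftarrow P\vee Q\to Q)$, formed with the collapses, is good by (b) and contractible by Lemma~\ref{lem:pointed}(c). Apply (a).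
\end{proof}

It remains to produce suitable wedges. A space $S^1\times A$ contains the circle $S^1\times *$, which we cap off, at the price of a new circle.

\begin{lemma}\label{lem:wedges}
Let $B\in\mathcal K$ be well-pointed. Then the following spaces are good:
\begin{enumerate}
\item[(a)] $S^1\vee(S^1\ltimes B)$;
\item[(b)] $S^1\vee\Sigma B\vee\Sigma^2B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:good}(b),(c), the space $D\bigl(S^1\xleftarrow{\mathrm{const}}S^1\xrightarrow{z\mapsto(z,*)}S^1\times B\bigr)$, where the constant map sends $S^1$ to its base point, is good. Since $B$ is well-pointed, the right-hand map is a closed cofibration. So by Lemma~\ref{lem:D}(b) this space is homotopy equivalent to the pushout, in which $S^1\times *$ is collapsed to the base point of the other circle. This is $S^1\vee(S^1\ltimes B)$.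

(b) The unreduced suspension $SB$ is in $\mathcal K$. It is well-pointed and pointed equivalent to $\Sigma B$ by Lemma~\ref{lem:pointed}(b). By (a), $S^1\vee(S^1\ltimes SB)$ is good, and by Lemma~\ref{lem:pointed}(a)
\[
S^1\vee(S^1\ltimes SB)\simeq S^1\vee(S^1\ltimes\Sigma B)\simeq S^1\vee\Sigma B\vee\Sigma^2B.\qedhere
\]
\end{proof}

In (b) we use $SB$ rather than $\Sigma B$ because $SB$ is a double mapping cylinder, and so visibly in $\mathcal K$.

\section{The swindle in one degree}\label{sec:onedegree}

\subsection{The smallest case: a convergent sequence}\label{ss:sequence}

Let $\mathcal K$ be the class of all compact metrizable spaces, let $X$ be dominated by a member of $\mathcal K$, for instance by a finite CW-complex, and let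
\[
B=\{0\}\cup\{1/i:i\ge1\},\qquad\text{pointed at }1 .
\]
The base point is isolated, so $B$ is well-pointed. Adding one more isolated point does not change $B$: the map that sends the new point to $1/2$ and $1/i$ to $1/(i+1)$ for $i\ge2$, and fixes $0$ and $1$, is a pointed homeomorphism $S^0\vee B\cong B$. Hence $\Sigma B\cong S^1\vee\Sigma B$. Concretely, $\Sigma B$ consists of circles $C_2,C_3,\dots$ that converge to a circle $C_0$, all joined at one point.

By Lemma~\ref{lem:wedges}(b) the space $P=S^1\vee\Sigma B\vee\Sigma^2B$ is good, and $P\vee S^1\cong P$. So $P$, $S^1$ and $P\vee S^1$ are good, and by Lemma~\ref{lem:good}(e) a point is good: $X$ is homotopy equivalent to a compact metric space, which is Ferry's theorem. We can see what happened. Under $P\cong P\vee S^1$ the two collapses become a map $r:P\to P$ that forgets the circle $C_2$ and shifts $C_{i+1}$ to $C_i$ for $i\ge2$, and a map $s:P\to S^1$ that reads off the circle $C_2$. The double mapping cylinder of $P\xleftarrow{r}P\xrightarrow{s}S^1$ is contractible, so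
\[
X\simeq D(X\times P\xleftarrow{\ \mathrm{id}\times r\ }X\times P\xrightarrow{\ \mathrm{id}\times s\ }X\times S^1),
\]
and each of the three spaces on the right can be replaced by a homotopy equivalent compactum.

Good local properties cannot be expected here: the construction uses products with $SB$, which contains $B\times(0,1)$ as an open subset, and $B$ is not $LC^0$ at $0$. The remedy is to let spheres of higher dimension converge instead of points. The argument itself only used that $B$ absorbs a sphere of even dimension, as follows.

\begin{proposition}\label{prop:absorb}
Let $\mathcal K$ be admissible and let $X$ be dominated by a member of $\mathcal K$. If $\mathcal K$ contains a well-pointed space $B$ with $B\simeq S^m\vee B$ as pointed spaces for some even $m\ge0$, then $X$ is homotopy equivalent to a member of $\mathcal K$.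
\end{proposition}

\begin{proof}
Smashing with $S^1$ gives $\Sigma B\simeq S^{m+1}\vee\Sigma B$ as pointed spaces. Let $P=S^1\vee\Sigma B\vee\Sigma^2B$, which is good by Lemma~\ref{lem:wedges}(b). Then $P\vee S^{m+1}\simeq P$ is good, and $S^{m+1}$ is good by Lemma~\ref{lem:good}(d), because $m+1$ is odd. Lemma~\ref{lem:good}(e) applies.
\end{proof}

\subsection{Shrinking wedges of spheres}

Let $m\ge2$ and let
\[
H=\Bigl\{(x_i)\in\prod_{i\ge1}S^m_i:\ x_i\ne *\text{ for at most one }i\Bigr\}
\]
be the shrinking wedge of $m$-spheres $S_i^m=S^m$; we also write $*$ for the point $(*,*,\dots)\in H$, and regard $S^m_i$ as a subset of $H$. The space $H$ is closed in the product, hence compact and metrizable, and it is $m$-dimensional as a countable union of $m$-spheres.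

\begin{lemma}\label{lem:Hlocal}
$H$ is $LC^{\le m-1}$.
\end{lemma}

\begin{proof}
Each $S^m_i\setminus *$ is an open subset of $H$, so only the point $*$ needs proof. Every neighborhood of $*$ contains an open neighborhood that consists of a tail $H_N=\{x\in H:x_i=*\text{ for }i<N\}$ and of small open balls around $*$ in $S^m_1,\dots,S^m_{N-1}$. Contracting the balls to $*$ deforms it in itself to $H_N$. So it suffices to show that every map $f=(f_i):S^j\to H_N$ with $j<m$ is null-homotopic in $H_N$. The idea is to push every coordinate $f_i$ off a point of $S_i^m$ by a homotopy that does not disturb the set where $f_i=*$; then all coordinate homotopies can be run simultaneously.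

Identify $S^m_i\setminus *$ with $\mathbb R^m$, so that $*$ is the point at infinity. The sets $O_i=f_i^{-1}(\mathbb R^m)$, $i\ge N$, are open and pairwise disjoint. Choose a smooth map $f_i':O_i\to\mathbb R^m$ with $|f_i'-f_i|<1/4$. As $j<m$, its image has measure zero, so there is $v_i\in\mathbb R^m\setminus f_i'(O_i)$ with $|v_i|<1/8$. With $\lambda(y)=\min(1,\max(0,3-4|y|))$, which is $1$ for $|y|\le1/2$ and $0$ for $|y|\ge3/4$, put
\[
h_{i,s}=f_i+s\,\lambda(f_i)\,(f_i'-v_i-f_i):O_i\to\mathbb R^m,\qquad 0\le s\le1 .
\]
The end map $h_{i,1}$ avoids $0$: where $|f_i|\le1/2$ it equals $f_i'-v_i\ne0$, and where $|f_i|\ge1/2$ we have $|h_{i,1}|\ge\frac12-(\frac14+\frac18)>0$. The homotopy is stationary outside $\{|f_i|\le3/4\}$, which is closed in $S^j$ and contained in $O_i$. So it extends by the constant $*$ on $S^j\setminus O_i$ to a continuous homotopy of $f_i:S^j\to S^m_i$.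

Together, for all $i\ge N$, these homotopies form a homotopy of $f$ in $H_N$: it is continuous since each coordinate is, and at every time the $i$-th coordinate of the image of $y$ differs from $*$ only if $y\in O_i$. The resulting map misses the point $0$ of every $S^m_i$. Finally $S^m_i\setminus0$ contracts to $*$ rel $*$ by $y\mapsto y/(1-s)$, with value $*$ at $s=1$. Performing these contractions simultaneously in all coordinates contracts the map to $*$ in $H_N$.
\end{proof}

The base point $*$ is inconvenient, because $H$ is not locally contractible there. As in Section~\ref{ss:sequence} we choose another one.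

\begin{lemma}\label{lem:Habsorb}
Let $p\in S^m_1\setminus *$. Then $(H,p)$ is well-pointed, and $H\simeq S^m\vee H$ as pointed spaces.
\end{lemma}

\begin{proof}
Let $H_2\subset H$ be the tail formed by $S^m_2,S^m_3,\dots$. The inclusion $\{p\}\sqcup H_2\to H$ is a cobase change of the closed cofibration $\{p\}\sqcup\{*\}\to S^m_1$ along $\{p\}\sqcup\{*\}\to\{p\}\sqcup H_2$. So $\{p\}\to\{p\}\sqcup H_2\to H$ is a closed cofibration.

For $x\in H$ let $H\cup_xS^m$ denote $H$ with a sphere attached at $x$ by its base point. First, $H\cup_{*}S^m\cong H$ rel $S^m_1$: send the new sphere to $S^m_2$, send $S^m_i$ to $S^m_{i+1}$ for $i\ge2$, and fix $S^m_1$. This is a continuous bijection of compact Hausdorff spaces. Now slide the sphere from $*$ to $p$. Choose a path $\alpha:I\to S^m_1$ from $*$ to $p$ and let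
\[
W=H\cup_\alpha(I\times S^m),\qquad (t,*)\sim\alpha(t).
\]
For $t=0,1$ the space $I\times S^m$ strongly deformation retracts to $\{t\}\times S^m\cup I\times *$. So $W$ strongly deformation retracts, rel $H$, to $H\cup_{\alpha(t)}S^m$. Since $p\in H$ stays fixed throughout, we obtain pointed equivalences
\[
H\cong H\cup_{*}S^m\simeq W\simeq H\cup_pS^m=S^m\vee H.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Given $k$, let $m$ be even with $m\ge\max(2,k+1)$. By Lemma~\ref{lem:Hlocal} the space $H$ belongs to the class $\mathcal L_k$, which is admissible by Proposition~\ref{prop:admissible} and contains the finite complex that dominates $X$. By Lemma~\ref{lem:Habsorb} and Proposition~\ref{prop:absorb}, $X$ is homotopy equivalent to a member of $\mathcal L_k$.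
\end{proof}

The space $H$ is not $LC^m$ at $*$: it retracts onto each $S^m_i$, so the inclusions of these spheres are essential, and every neighborhood of $*$ contains almost all of them. For local contractibility another source of infinity is needed.

\section{The swindle over all odd degrees}\label{sec:U}

\subsection{Which compactum to build}\label{ss:whichU}

According to \eqref{eq:count} we want a locally contractible compactum $U$ that looks like $S^1\vee S^3\vee S^5\vee\cdots$, that is,
\[
U\simeq S^1\vee\Sigma^2U .
\]
The shrinking wedge of $S^1,S^3,S^5,\dots$ will not do: it retracts onto each of its spheres, and every neighborhood of the wedge point contains one of them, so the wedge is not locally contractible there. We need small copies of $U$ in $U$ that are \emph{inessential in a slightly larger part of $U$}.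

Such copies are provided by the join. For a compact metrizable space $A$ let
\[
S^1*A=D^2\times A\big/\bigl((z,a)\sim(z,a')\text{ if }|z|=1\bigr),
\]
where $D^2$ is the closed unit disc, with interior $D^\circ$. Over the open disc this is the product $D^\circ\times A$. Each copy $\{z\}\times A$ can be contracted in $S^1*A$ by moving $z$ to the boundary of the disc, where the copy disappears. Moreover, $S^1*A\simeq\Sigma^2A$ if $A$ is well-pointed, by the argument of Lemma~\ref{lem:Utype} below. So we look for a space with $U\cong S^1\vee(S^1*U)$. Such a $U$ contains copies of itself at all depths, and an inverse limit makes the deep copies small (Figure~\ref{fig:U}).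

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\begin{scope}
\draw (-0.5,0) circle (0.5);
\draw[fill=gray!15] (1.6,0) ellipse (1.6 and 0.9);
\fill (0,0) circle (1.5pt);
\node at (0.25,0) {$c$};
\fill (1.5,0.2) circle (1.5pt);
\node at (1.3,0.42) {$z_1$};
\draw[dashed,->] (1.5,0.2) -- (2.986,-0.45);
\node at (3.28,-0.6) {$z'$};
\node at (1,-1.35) {$U$};
\end{scope}
\draw[dotted,thick,->] (1.65,0.3) to[bend left=25] (4.8,0.5);
\begin{scope}[shift={(5.6,0)},scale=0.75]
\draw (-0.5,0) circle (0.5);
\draw[fill=gray!15] (1.6,0) ellipse (1.6 and 0.9);
\fill (0,0) circle (1.5pt);
\fill (1.5,0.2) circle (1.5pt);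
\node at (1.25,0.45) {$z_2$};
\node at (1,-1.8) {$\{z_1\}\times U$};
\end{scope}
\draw[dotted,thick,->] (6.85,0.22) to[bend left=25] (9.2,0.4);
\begin{scope}[shift={(9.8,0)},scale=0.55]
\draw (-0.5,0) circle (0.5);
\draw[fill=gray!15] (1.6,0) ellipse (1.6 and 0.9);
\fill (0,0) circle (1.5pt);
\node at (1,-2.45) {$\{z_1\}\times\{z_2\}\times U$};
\end{scope}
\end{tikzpicture}
\caption{The compactum $U=S^1\vee(S^1*U)$. A circle and a disc meet at the point $c$ (left). Over every interior point $z_1$ of the disc sits a copy $\{z_1\}\times U$ of the whole space (middle), over every interior point $z_2$ of the disc of that copy another one (right), and so on. Over a boundary point of a disc the copy is collapsed to a point. Moving $z_1$ to the boundary point $z'$ along the dashed segment therefore contracts the copy $\{z_1\}\times U$.}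
\label{fig:U}
\end{figure}

\subsection{Construction and homotopy type}

Fix $c\in\partial D^2$. For compact metrizable $A$ let
\[
F(A)=S^1\vee(S^1*A),
\]
where the base point of $S^1$ is glued to $c\in\partial D^2\subset S^1*A$. The equivalence relation defining $S^1*A$ is closed, so $F(A)$ is compact metrizable. A map $g:A\to A'$ induces $F(g):F(A)\to F(A')$, the identity on $S^1$ and $[z,a]\mapsto[z,g(a)]$ on $S^1*A$; thus $F$ is a functor. Put
\[
U_0=\mathrm{pt},\qquad U_{k+1}=F(U_k),\qquad \beta_0:U_1\to\mathrm{pt},\qquad \beta_{k+1}=F(\beta_k):U_{k+2}\to U_{k+1},
\]
and let $U=\varprojlim(U_k,\beta_k)$, with projections $\pi_k:U\to U_k$. For instance $U_1=S^1\vee D^2$. As an inverse limit of a sequence of nonempty compact metrizable spaces, $U$ is nonempty, compact and metrizable.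

\begin{lemma}\label{lem:fixed}
There is a homeomorphism $h:F(U)\to U$ with $\pi_{k+1}h=F(\pi_k)$ for all $k\ge0$.
\end{lemma}

\begin{proof}
The maps $F(\beta_k)$ are the identity on the summand $S^1$ and preserve the coordinate $z\in D^2$. So a point of $\varprojlim F(U_k)$ is either a point of $S^1$, or a point $z$ with $|z|=1$, or a point $z$ with $|z|<1$ together with a thread $(u_k)\in U$. Therefore the maps $F(\pi_k)$ define a continuous bijection
\[
F(U)\to\varprojlim_{k\ge0}F(U_k)=\varprojlim_{k\ge1}U_k=U
\]
of compact Hausdorff spaces, i.e.\ a homeomorphism.
\end{proof}

From now on we identify $U=S^1\vee(S^1*U)$ via $h$. The base point $*$ of $U$ is $c$.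

\begin{lemma}\label{lem:Utype}
$U$ is well-pointed, and $U\simeq S^1\vee\Sigma^2U$ as pointed spaces.
\end{lemma}

\begin{proof}
The inclusion $\partial D^2\to S^1*U$ is the cobase change of $\partial D^2\times U\to D^2\times U$ along the projection $\partial D^2\times U\to\partial D^2$, hence a closed cofibration. Composing with $\{c\}\to\partial D^2$ we see that $(S^1*U,c)$ is well-pointed, and so is $U=S^1\vee(S^1*U)$.

Since $U$ is well-pointed, $\partial D^2\times U\cup D^2\times *\to D^2\times U$ is a closed cofibration by (C2). Its cobase change along the projection to $D^2$ is the inclusion of the disc $D^2\times *$ into $S^1*U$. This disc is contractible and contains $c$, and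
\[
(S^1*U)/(D^2\times *)=D^2\times U\big/(\partial D^2\times U\cup D^2\times *)=S^2\wedge U=\Sigma^2U .
\]
By (C3) and (C4) the quotient map $S^1*U\to\Sigma^2U$ is a pointed homotopy equivalence. Wedge with $S^1$.
\end{proof}

\subsection{Local contractibility}

\begin{proposition}\label{prop:Ulocal}
$U$ is locally contractible.
\end{proposition}

\begin{proof}
The quotient map $D^2\times U\to S^1*U$ is injective on the saturated open set $D^\circ\times U$. So it defines an open embedding $\iota:D^\circ\times U\to U$, with complement $L=S^1\vee\partial D^2$. Iterating, we obtain open embeddings $\iota_k:(D^\circ)^k\times U\to U$ with $\iota_0=\mathrm{id}$ and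
\begin{align*}
\iota_{k+1}(z_1,\dots,z_{k+1},u)&=\iota_k\bigl(z_1,\dots,z_k,\iota(z_{k+1},u)\bigr)\\
&=\iota\bigl(z_1,\iota_k(z_2,\dots,z_{k+1},u)\bigr).
\end{align*}
The image of $\iota_k$ is the part of $U$ at depth at least $k$. The projection $\pi_k$ does not see the innermost copy of $U$:
\begin{equation}\label{eq:indep}
\pi_k\iota_k(z_1,\dots,z_k,u)\ \text{ does not depend on }u .
\end{equation}
This is trivial for $k=0$, since $U_0=\mathrm{pt}$. By Lemma~\ref{lem:fixed}, $\pi_{k+1}\iota(z_1,w)=F(\pi_k)[z_1,w]=[z_1,\pi_kw]$. With $w=\iota_k(z_2,\dots,z_{k+1},u)$ this gives the inductive step.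

A point of $U$ lies in $L$ or has the form $\iota(z_1,p_1)$ for unique $z_1\in D^\circ$ and $p_1\in U$; the same alternative holds for $p_1$, and so on. Thus there are three kinds of points.

\emph{Points $p\in L$.} If $p$ lies in the summand $S^1$ and $p\ne c$, small open arcs form a neighborhood base. Let $p=e^{\sqrt{-1}\,\theta_0}\in\partial D^2\setminus c$. The preimage in $D^2\times U$ of an open set containing $p$ contains $\{p\}\times U$. Since $U$ is compact, the tube lemma shows that the images of the saturated open sets $N_\varepsilon\times U$, where
\[
N_\varepsilon=\{re^{\sqrt{-1}\,\theta}:1-\varepsilon<r\le1,\ |\theta-\theta_0|<\varepsilon\}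
\]
and $\varepsilon$ is so small that $0,c\notin N_\varepsilon$, form a base of open neighborhoods of $p$. Each of them contracts in itself: first apply $[re^{\sqrt{-1}\,\theta},u]\mapsto[((1-s)r+s)e^{\sqrt{-1}\,\theta},u]$, which is well defined since it fixes the points with $r=1$, and then contract an arc of $\partial D^2$ to $p$. For $p=c$ we obtain a base by taking the union of such a set around $c$ in $S^1*U$ with an open arc around $c$ in the summand $S^1$. Both parts contract to $c$ with $c$ fixed.

\emph{Points $p=\iota_k(z_1,\dots,z_k,p_k)$ with $k\ge1$ and $p_k\in L$.} By the previous case $(D^\circ)^k\times U$ is locally contractible at $(z_1,\dots,z_k,p_k)$, and $\iota_k$ is an open embedding.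

\emph{Points of infinite depth.} Here there are $z_1,z_2,\dots\in D^\circ$ such that $p\in \iota_k(\{(z_1,\dots,z_k)\}\times U)$ for all $k$. Let $O$ be an open neighborhood of $p$. By the definition of the inverse limit topology there are $k\ge1$ and an open $G\subset U_k$ with $p\in\pi_k^{-1}(G)\subset O$. By \eqref{eq:indep} and continuity there are round open balls $B_j\subset D^\circ$ around $z_j$ with
\[
\iota_k(B_1\times\dots\times B_k\times U)\subset\pi_k^{-1}(G)\subset O .
\]
So the whole copy of $U$ around $p$ at depth $k$ lies in $O$. We go one step deeper, to obtain a copy that is contractible in this one. Let $B_{k+1}\subset D^\circ$ be an open ball around $z_{k+1}$ and let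
\[
V=\iota_{k+1}(B_1\times\dots\times B_{k+1}\times U)=\iota_k\bigl(B_1\times\dots\times B_k\times \iota(B_{k+1}\times U)\bigr),
\]
an open neighborhood of $p$. Fix $z'\in\partial D^2$. The homotopy
\[
B_{k+1}\times U\times I\to S^1*U\subset U,\qquad(z,u,s)\mapsto[(1-s)z+sz',u],
\]
contracts $\iota(B_{k+1}\times U)$ in $U$ to the point $z'$, because at $s=1$ the coordinate $u$ is forgotten. Combined with contractions of $B_1,\dots,B_k$ in themselves it shows that the inclusion of $V$ into $\iota_k(B_1\times\dots\times B_k\times U)\subset O$ is null-homotopic.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}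

A finite CW-complex is in $\mathcal C$, so it suffices to prove the second statement. Let $X$ be dominated by a member of $\mathcal C$. Replacing the dominating space by a homotopy equivalent one, we may assume that it is in the class $\mathcal K=\mathcal L_\infty$ of locally contractible compact metrizable spaces, which is admissible by Proposition~\ref{prop:admissible}. By Proposition~\ref{prop:Ulocal} and Lemma~\ref{lem:Utype} the space $U$ is a well-pointed member of $\mathcal K$. So the two spaces
\[
E_0=S^1\vee(S^1\ltimes U),\qquad E_1=S^1\vee\Sigma U\vee\Sigma^2U
\]
are good by Lemma~\ref{lem:wedges}. Put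
\[
P=S^1\vee S^2\vee\Sigma^2U\vee\Sigma^3U,
\]
a compact Hausdorff well-pointed space. We now use the pointed equivalence $U\simeq S^1\vee\Sigma^2U$ for the factor $U$ in $E_0$ and for the summand $\Sigma U$ in $E_1$. By Lemma~\ref{lem:pointed}(a), applied to $S^0$ and to $\Sigma U$,
\[
E_0\simeq S^1\vee(S^1\ltimes S^1)\vee(S^1\ltimes\Sigma^2U)\simeq S^1\vee(S^1\vee S^2)\vee(\Sigma^2U\vee\Sigma^3U)\cong P\vee S^1,
\]
whereas
\[
E_1\simeq S^1\vee\Sigma(S^1\vee\Sigma^2U)\vee\Sigma^2U= S^1\vee S^2\vee\Sigma^3U\vee\Sigma^2U\cong P .
\]
Hence $P$ and $P\vee S^1$ are good, and $S^1$ is good by Lemma~\ref{lem:good}(c). By Lemma~\ref{lem:good}(e) a point is good, i.e.\ $X$ is homotopy equivalent to a member of $\mathcal L_\infty$. \qed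

\section{Complements}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i)$\Rightarrow$(iii) is Theorem~\ref{thm:A}, and (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i) let $Y\simeq X$ be a compact metric space, let $Z$ be a CW-complex homotopy equivalent to $X$, and let $a:Y\to Z$ and $b:Z\to Y$ be inverse homotopy equivalences. The compact set $a(Y)$ lies in a finite subcomplex $K$ of $Z$. So $ab:Z\to Z$ factors through $K$, and since $ab\simeq\mathrm{id}_Z$, the space $Z$, and with it $X$, is dominated by $K$.
\end{proof}

\begin{remark}
The CW hypothesis in Theorem~\ref{thm:B} is needed. The space $U$ is compact metrizable and locally contractible. By Lemma~\ref{lem:Utype}, $\tilde H_1(U)\ne0$, and $\tilde H_j(U)\cong\tilde H_{j+2}(\Sigma^2U)$ embeds in $\tilde H_{j+2}(U)$ for every $j$. So $H_{2k+1}(U)\ne0$ for all $k\ge0$, whereas the homology of a space dominated by a finite complex vanishes in high degrees. Hence $U$ is not dominated by a finite complex.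
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
A compact ANR has the homotopy type of a finite complex \cite{West}, so a compact ANR homotopy equivalent to $X$ would force the Wall obstruction of $X$ to vanish. A metrizable space of dimension at most $k$ that is $LC^{\le k}$ is an ANR \cite[Ch.~V]{Hu}. So a compact metric space $Y\simeq X$ that is $LC^{\le k}$ has $\dim Y\ge k+1$. If $Y$ is locally contractible, this holds for all $k$, and $\dim Y=\infty$.
\end{proof}

\begin{remark}
Since finitely dominated complexes with nonzero Wall obstruction exist \cite{Wall}, in Theorem~\ref{thm:A} ``locally contractible'' cannot be improved to ``ANR'', nor can finite-dimensionality be added. By Theorem~\ref{thm:C}(1), finite-dimensionality is compatible with $LC^{\le k}$ for any prescribed finite $k$, in particular with local simple connectivity.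
\end{remark}

\begin{thebibliography}{9}

\bibitem{Brown} R. Brown, \emph{Topology and Groupoids}, Chapter 7.

\bibitem{tomDieck} tom Dieck, \emph{Algebraic Topology}, Chapter 5.

\bibitem{Handbook} \emph{Handbook Of Algebraic Topology}, \url{https://github.com/YifeiZhu/YifeiZhu.github.io}.

\bibitem{Hu} S.-T. Hu, \emph{Theory of Retracts}, Chapter V.

\bibitem{Wall} Wall, \emph{Ann. of Math.} 81 (1965).

\bibitem{West} J. West, \emph{Ann. of Math.} 106 (1977).

\end{thebibliography}

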